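\title{Edge-coloring the join of two graphs of equal order and equal maximum degree}

\begin{abstract}
Let $G$ be the join of two graphs $G_1$ and $G_2$ with the same number of vertices and the same maximum degree $d$. We prove that $G$ is $\Delta(G)$-edge-colorable whenever $G_1$ has at least $d$ vertices of degree less than $d$, and in two further cases in which it has exactly $d-1$ such vertices. It follows that $G$ is $\Delta(G)$-edge-colorable if the subgraph of $G_1$ induced by its vertices of maximum degree has a vertex of degree at most $1$. This proves the conjecture that acyclicity of that subgraph suffices. Examples show that neither threshold can be relaxed by one. The proof reduces the problem to matching one parity invariant of $(d+2)$-edge-colorings of $G_1$ and $G_2$, and controls this invariant by completing $G_1$ to a regular multigraph.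
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. Multigraphs, which serve as a tool, may have parallel edges but no loops. A \emph{$k$-edge-coloring} assigns one of $k$ colors to each edge so that edges with a common end receive distinct colors; all colorings below are of this kind. The \emph{chromatic index} $\chi'(H)$ is the least $k$ for which $H$ has a $k$-edge-coloring. The edges at one vertex need distinct colors, so $\chi'(H)\ge\Delta(H)$, where $\Delta(H)$ is the maximum degree. We use three textbook facts: Vizing's theorem, $\chi'(H)\le\Delta(H)+1$ for every graph $H$; K\"onig's theorem, $\chi'(H)=\Delta(H)$ for every bipartite graph $H$; and $\chi'(K_{2n})=2n-1$. By Vizing's theorem the only question about a graph is whether $\Delta(H)$ colors suffice.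

The \emph{join} $G_1*G_2$ of two graphs with disjoint vertex sets is obtained from their union by adding every edge with one end in $G_1$ and one end in $G_2$. Throughout the paper,
\[
G=G_1*G_2,\qquad V_i=V(G_i),\qquad |V_1|=|V_2|=n,\qquad \Delta(G_1)=\Delta(G_2)=d,
\]
so that $\Delta(G)=n+d$. The edges between $V_1$ and $V_2$ form a complete bipartite graph $K_{V_1,V_2}$, which takes $n$ colors by K\"onig's theorem. If $G_1$ and $G_2$ are both $d$-edge-colorable, we color them with the same $d$ further colors and obtain $\chi'(G)=\Delta(G)$. If $G_2$ needs $d+1$ colors, as an odd cycle does, then in any coloring with $n+d$ colors at most $n-1$ colors are absent from $G_2$, so some color must be used both inside $G_2$ and between $V_1$ and $V_2$. The colorings of $G_1$ and $G_2$ then have to fit together, and it is natural to ask for a condition on $G_1$ alone that makes it flexible enough to fit every $G_2$.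

For a graph $H$, let $\Lambda[H]$ be the subgraph induced by the vertices of degree $\Delta(H)$. The following conjecture is taken from \cite{join}.

\begin{quote}
\emph{If $|V_1|=|V_2|$, $\Delta(G_1)=\Delta(G_2)$ and $\Lambda[G_1]$ is acyclic, then $\chi'(G_1*G_2)=\Delta(G_1*G_2)$.}
\end{quote}

We prove it, under a weaker hypothesis that only counts the vertices of smaller degree. Let
\[
U_i=\{v\in V_i:\deg_{G_i}(v)<d\}.
\]

\begin{theorem}\label{thm:main}
We have $\chi'(G)=\Delta(G)$ if one of the following holds:
\begin{enumerate}
\item[(a)] $|U_1|\ge d$;
\item[(b)] $|U_1|=d-1$, and every vertex of $G_1$ of degree at most $d-2$ has a neighbor in $G_1$ of degree $d$;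
\item[(c)] $|U_1|=d-1$, and $G_2$ is not regular.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:core}
If $\Lambda[G_1]$ has a vertex of degree at most $1$, then $\chi'(G)=\Delta(G)$. In particular this holds if $\Lambda[G_1]$ is acyclic, so the conjecture is true.
\end{corollary}

\begin{proof}
If $d=0$, then (a) holds. Let $d\ge1$ and let $x$ have degree at most $1$ in $\Lambda[G_1]$. Of the $d$ neighbors of $x$ in $G_1$ at most one has degree $d$, so at least $d-1$ lie in $U_1$. If $|U_1|\ge d$, then (a) holds. Otherwise $|U_1|=d-1$ and $x$ is adjacent to every vertex of $U_1$, so (b) holds. Finally, a nonempty acyclic graph has a vertex of degree at most $1$.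
\end{proof}

\begin{proposition}\label{prop:sharp}
For every $d\ge2$ there are graphs $G_1,G_2$ of the same order and maximum degree $d$, with $|U_1|=d-1$ and $\Lambda[G_1]$ of minimum degree $2$, such that $\chi'(G)=\Delta(G)+1$.
\end{proposition}

Thus neither ``$|U_1|\ge d$'' in (a) nor ``degree at most $1$'' in Corollary~\ref{cor:core} can be relaxed by one, and the extra conditions in (b) and (c) cannot be dropped.

The plan for Theorem~\ref{thm:main} is to find a $2$-regular spanning subgraph $F$ of $K_{V_1,V_2}$ such that $G_1\cup G_2\cup F$ is $(d+2)$-edge-colorable. Then $K_{V_1,V_2}-F$ is $(n-2)$-regular and bipartite, and K\"onig's theorem completes the coloring with $(d+2)+(n-2)=\Delta(G)$ colors in total. Section~\ref{sec:odd} explains the thresholds by a counting obstruction and proves Proposition~\ref{prop:sharp}. Sections~\ref{sec:conf} and~\ref{sec:glue} show that $F$ exists as soon as $G_1$ and $G_2$ agree in one parity invariant $\tau$. Sections~\ref{sec:fan} and~\ref{sec:fill} develop the tool that prescribes $\tau$ on $G_1$, and Section~\ref{sec:proof} finishes the proof.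

\section{A counting obstruction}\label{sec:odd}

A color class is a matching, so it has at most $n-1$ edges in a graph on $2n-1$ vertices. We apply this to $G$ minus a vertex. For $v\in V_i$ let
\[
r(v)=d-\deg_{G_i}(v)=\Delta(G)-\deg_G(v)
\]
be the \emph{deficiency} of $v$; it is positive exactly on $U_1\cup U_2$.

\begin{lemma}\label{lem:overfull}
If some vertex $w$ of $G$ satisfies $r(w)>\sum_{v\ne w}r(v)$, then $\chi'(G)=\Delta(G)+1$.
\end{lemma}

\begin{proof}
Write $\Delta=\Delta(G)$. Deleting $w$ lowers the degree of each of its $\Delta-r(w)$ neighbors by one, so the degree sum of $G-w$ is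
\[
(2n-1)\Delta-\sum_{v\ne w}r(v)-\bigl(\Delta-r(w)\bigr)=(2n-2)\Delta+r(w)-\sum_{v\ne w}r(v)>(2n-2)\Delta .
\]
Hence $G-w$ has more than $(n-1)\Delta$ edges, and $\Delta$ colors do not suffice. Vizing's theorem gives $\chi'(G)=\Delta+1$.
\end{proof}

This obstruction predicts the hypotheses of Theorem~\ref{thm:main}. The number $r(w)-\sum_{v\ne w}r(v)$ is even, being a degree sum minus $(2n-2)\Delta$. If it is positive, it is at least $2$, and
\[
d\ \ge\ r(w)\ \ge\ 2+\sum_{v\neq w}r(v)\ \ge\ 2+\bigl(|U_1|+|U_2|-1\bigr),
\]
that is, $|U_1|+|U_2|\le d-1$. This is impossible under (a) and under (c). If $|U_1|=d-1$, it forces $U_2=\emptyset$, $w\in U_1$ and $r(w)=d\geq 2$, so $w$ is isolated in $G_1$, which (b) forbids. The extremal situation is therefore a regular $G_2$, an isolated vertex $w$ of $G_1$, and $d-2$ further vertices of deficiency $1$. It does occur.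

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $n=d+3$. Let $R$ be the complement of the disjoint union of $K_2$ and the path $P_d$ on $d$ vertices, and let $G_1$ consist of $R$ and an isolated vertex $w$. Let $G_2$ be the complement of the cycle $C_{d+3}$; it is $d$-regular. Since $R$ has $d+2$ vertices, the four ends of the two paths $K_2$ and $P_d$ have degree $d$ in $R$, and the $d-2$ inner vertices of $P_d$ have degree $d-1$. So $\Delta(G_1)=d$ and $|U_1|=(d-2)+1=d-1$. The graph $\Lambda[G_1]$ is induced by the four ends. For $d=2$ it is the complement of two disjoint edges, which is $C_4$. For $d\ge3$ the ends of $P_d$ are adjacent in $R$, and $\Lambda[G_1]$ is $K_4$ minus an edge. In both cases the minimum degree is $2$. Finally $r(w)=d>d-2=\sum_{v\ne w}r(v)$, and Lemma~\ref{lem:overfull} applies.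
\end{proof}

For $d=2$ the example is $(K_1\cup C_4)*C_5$: deleting the isolated vertex of $G_1$ leaves $9$ vertices and $4+5+20=29>4\cdot7$ edges.

\section{Configurations and their parity}\label{sec:conf}

Two cases of Theorem~\ref{thm:main} are immediate. If $d=0$, then $G=K_{n,n}$ and K\"onig's theorem applies. Always $n\ge d+1$, and if $n=d+1$, then $G\subseteq K_{2n}$ is colorable with $2n-1=\Delta(G)$ colors. From now on
\[
d\ge1,\qquad n\ge d+2,\qquad q=d+2,
\]
and $Q$ is a fixed set of $q$ colors.

A color is \emph{missing} at a vertex $v$ if no edge at $v$ has that color. Suppose $G_1\cup G_2\cup F$ is colored from $Q$. Then the two edges of $F$ at a vertex $v\in V_i$ carry two colors that are missing at $v$ in the coloring of $G_i$, and every color appears on $F$ at equally many vertices of $V_1$ and of $V_2$. This suggests recording, on each side separately, the colors reserved for $F$.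

\begin{definition}
Let $H$ be $G_1$ or $G_2$. A \emph{configuration} of $H$ is a pair $(\varphi,f)$, where $\varphi$ is an edge-coloring of $H$ with colors from $Q$, and $f(v)$ is a set of two colors missing at $v$, for each vertex $v$. The colors in $f(v)$ are \emph{reserved} at $v$; the other colors missing at $v$ are \emph{spare} at $v$. For $c\in Q$ let $p_c$ and $t_c$ be the numbers of vertices at which $c$ is reserved and spare, respectively. The vector $p=(p_c)_{c\in Q}$ is the \emph{profile}, and $\tau$ is the number of colors $c$ with $t_c$ odd.
\end{definition}

Exactly $q-\deg_H(v)=2+r(v)$ colors are missing at $v$, of which $r(v)$ are spare. Configurations exist by Vizing's theorem. Counting gives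
\begin{equation}\label{eq:count}
\sum_c p_c=2n,\qquad \sum_c t_c=\sum_v r(v)=nd-2|E(H)|,\qquad \tau\equiv nd \pmod 2 .
\end{equation}
The $n-p_c-t_c$ vertices at which $c$ is not missing are paired up by the edges of color $c$, so
\begin{equation}\label{eq:parity}
p_c\equiv n+t_c\pmod 2 .
\end{equation}
Hence the number of odd entries of the profile is $\tau$ if $n$ is even and $q-\tau$ if $n$ is odd. We need configurations of $G_1$ and $G_2$ with equal profiles, so they must have the same $\tau$.

\begin{example}\label{ex:c5}
Let $d=2$, $n=5$, $Q=\{1,2,3,4\}$, and let $G_2$ be the cycle $w_1w_2w_3w_4w_5$. It is regular, so no color is spare, and every configuration has $\tau=0$.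

For $G_1=K_1\cup C_4$, the only spare colors are two distinct colors at the isolated vertex, so $\tau=2$ in every configuration. No $F$ exists, in agreement with Section~\ref{sec:odd}.

Now let $G_1=K_2\cup C_3$, with edge $xy$ and triangle $u_2u_3u_4$. Here $U_1=\{x,y\}$, so (a) holds although $\Lambda[G_1]$ is a cycle. Each of $x,y$ has one spare color, and $\tau=0$ exactly when the two are equal. To force this, add a dummy second edge $xy$ and color the resulting $2$-regular multigraph: give $xy$ color $1$, the dummy edge color $2$, and the triangle edge opposite $u_i$ color $i$. Reserve at each vertex the two colors now missing, and delete the dummy edge; color $2$ is spare at both $x$ and $y$. On $G_2$, give $w_1w_2,w_2w_3,w_3w_4,w_4w_5,w_5w_1$ the colors $2,1,2,3,4$. Both profiles equal $(3,1,3,3)$, and it remains to match, for each color, the vertices reserving it on the two sides: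
\begin{center}
\begin{tabular}{c|c|c|c}
color & reserved in $G_1$ at & reserved in $G_2$ at & edges of $F$\\ \hline
$2$ & $u_2$ & $w_5$ & $u_2w_5$\\
$1$ & $u_2,u_3,u_4$ & $w_1,w_4,w_5$ & $u_2w_1,\ u_3w_4,\ u_4w_5$\\
$3$ & $u_3,x,y$ & $w_1,w_2,w_3$ & $u_3w_1,\ xw_2,\ yw_3$\\
$4$ & $u_4,x,y$ & $w_2,w_3,w_4$ & $u_4w_4,\ xw_3,\ yw_2$
\end{tabular}
\end{center}
The ten edges are distinct, so $F$ is a $2$-regular subgraph of $K_{5,5}$, and $3$ more colors give $\chi'(G)=7=\Delta(G)$. Two features persist in general. The dummy edge is parallel to an edge of $G_1$. And the color with $p_c=1$ has to be matched first: had color $1$ taken the edge $u_2w_5$, color $2$ would have been stuck.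
\end{example}

\section{From equal parity to a coloring of the join}\label{sec:glue}

Our tool for changing a coloring is the following. For colors $a\ne b$ in an edge-colored multigraph, an \emph{$(a,b)$-component} is a connected component of the submultigraph formed by the edges colored $a$ or $b$. Each vertex meets at most one edge of each color, so a component is a path or a cycle. A vertex at which exactly one of $a,b$ is missing is an end of a path component. \emph{Swapping} on a component, that is, interchanging $a$ and $b$ on its edges, gives another coloring.

To apply this to configurations, let $H^+$ be obtained from $H$ by attaching two pendant edges at each vertex. A configuration $(\varphi,f)$ of $H$ is the same thing as a coloring of $H^+$ from $Q$, up to the order of the two pendant edges at each vertex: the pendant edges at $v$ get the colors in $f(v)$. Then $p_c$ is the number of pendant edges of color $c$. A pendant edge in an $(a,b)$-component is an end edge of a path, so a component contains at most two pendant edges.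

\begin{lemma}\label{lem:kempe}
If a configuration of $H$ has $p_a\ge p_b+2$, then $H$ has a configuration in which $p_a$ is smaller by $2$, $p_b$ is larger by $2$, and all other entries of the profile are the same.
\end{lemma}

\begin{proof}
Let the \emph{value} of an $(a,b)$-component of $H^+$ be its number of pendant edges colored $a$ minus its number of pendant edges colored $b$. Values lie in $\{-2,\dots,2\}$ and add up to $p_a-p_b\ge2$. So one component has value $2$, or two components have value $1$. Swapping negates the value of a component, so swapping on the component or the two components lowers $p_a-p_b$ by $4$. It does not change $p_a+p_b$ or any other $p_c$.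
\end{proof}

These moves preserve the parities of the profile, and they are strong enough to make parity the only obstacle.

\begin{proposition}\label{prop:glue}
If $G_1$ and $G_2$ have configurations with the same $\tau$, then $\chi'(G)=\Delta(G)$.
\end{proposition}

\begin{proof}
Let $(\varphi_i,f_i)$ be the configuration of $G_i$ and $p^i$ its profile. By \eqref{eq:parity}, $p^1$ and $p^2$ have equally many odd entries. Renaming the colors on $G_2$ permutes the entries of $p^2$, so we may assume $p^1_c\equiv p^2_c\pmod2$ for all $c$.

\medskip\noindent\emph{Equal profiles.} Lemma~\ref{lem:kempe} moves weight only from a larger entry to a smaller one, so $p^1$ can be steered only toward a balanced target. We first balance $p^2$. If $p^2_a\ge p^2_b+3$, Lemma~\ref{lem:kempe} lowers $\sum_c(p^2_c)^2$ by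
\[
(p^2_a)^2+(p^2_b)^2-(p^2_a-2)^2-(p^2_b+2)^2=4(p^2_a-p^2_b)-8>0 .
\]
After finitely many steps any two entries of $p^2$ differ by at most $2$. Suppose now $p^1\ne p^2$. Both vectors have sum $2n$ and their entries have equal parities, so there are colors $a,b$ with $p^1_a\ge p^2_a+2$ and $p^1_b\le p^2_b-2$. Then $p^1_a-p^1_b\ge4+p^2_a-p^2_b\ge2$, and Lemma~\ref{lem:kempe} applied to $G_1$ lowers $\sum_c|p^1_c-p^2_c|$ by $4$. Repeating, we reach $p^1=p^2=p$ with $\max p-\min p\le2$.

\medskip\noindent\emph{Removing conflicts.} Let $V_i(c)=\{v\in V_i:c\in f_i(v)\}$, so $|V_1(c)|=|V_2(c)|=p_c$. We want to match $V_1(c)$ to $V_2(c)$ by edges of color $c$ without using an edge twice. When $p_c=1$ the edge is forced, and two such colors may force the same edge. Let $O=\{c:p_c=1\}$, and let $P_i$ be the set of pairs $\{c,c'\}\subseteq O$ that equal $f_i(v)$ for some $v\in V_i$. A color of $O$ is reserved at a single vertex of $G_i$, so the pairs in $P_i$ are disjoint. We arrange $P_1\cap P_2=\emptyset$ without changing $p$. If $|O|\le1$, there are no pairs.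

Let $|O|=m\ge3$. Write $O=\{o_1,\dots,o_m\}$ with $P_1\subseteq\{\{o_1,o_2\},\{o_3,o_4\},\dots\}$. The pairs $\{o_2,o_3\},\{o_4,o_5\},\dots$, together with $\{o_m,o_1\}$ if $m$ is even, are $\lfloor m/2\rfloor$ disjoint pairs, none of them in $P_1$. Since $P_2$ consists of at most $\lfloor m/2\rfloor$ disjoint pairs, some permutation of $O$ maps $P_2$ into this family. Renaming the colors on $G_2$ accordingly leaves $p$ unchanged.

Let $O=\{c,c'\}$ and $P_1=P_2=\{O\}$. Renaming does not help here, and we use a swap. Let $w\in V_2$ have $f_2(w)=\{c,c'\}$. All entries of $p$ are at most $1+2=3$. If all were at most $2$, then $\sum p\le2q-2$, whereas $\sum p=2n\ge2q$; this is where $n\ge d+2$ is used. So $p_a=3$ for some color $a$. In $G_2^+$ let $K$ be the $(a,c')$-component containing the unique pendant edge of color $c'$, which is at $w$. If $K$ contains a pendant edge of color $a$, at a vertex $w_1$, swap on $K$. Otherwise the three pendant edges of color $a$ lie in other components, at most two in each, so some component $K'$ contains exactly one of them, at a vertex $w_1$, and no pendant edge of color $c'$; swap on $K$ and on $K'$. In both cases the only pendant edges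 affected are the one at $w$, which turns from $c'$ to $a$, and the one at $w_1$, which turns from $a$ to $c'$. So $p$ is unchanged, and $w_1\ne w$ because $a$ was not reserved at $w$. Now $c$ is reserved only at $w$ and $c'$ only at $w_1$, so $P_2=\emptyset$.

\medskip\noindent\emph{Constructing $F$.} We choose bijections $\pi_c\colon V_1(c)\to V_2(c)$ one color at a time, the colors of $O$ first, so that no pair $(v,\pi_c(v))$ is used by two colors. Call $(v,w)\in V_1(c)\times V_2(c)$ \emph{forbidden} for $c$ if an earlier color $c'$ has used it; then $f_1(v)=f_2(w)=\{c,c'\}$. Each vertex reserves only one color besides $c$, so it lies in at most one forbidden pair. If $c\in O$, then the earlier color $c'$ is in $O$ too, and a forbidden pair would put $\{c,c'\}$ in $P_1\cap P_2$; so there is none. If $p_c\ge2$, number $V_1(c)=\{v_1,\dots,v_{p_c}\}$ and $V_2(c)=\{w_1,\dots,w_{p_c}\}$ so that every forbidden pair has the form $(v_j,w_j)$, and let $\pi_c(v_j)=w_{j+1}$, indices modulo $p_c$. If $p_c=0$, there is nothing to choose.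

Let $F$ consist of the edges $v\pi_c(v)$, colored $c$. These edges are distinct, and each $v\in V_i$ meets exactly two of them, colored with the two colors of $f_i(v)$, which are missing at $v$ in $\varphi_i$. So $F$ is a $2$-regular spanning subgraph of $K_{V_1,V_2}$, and $G_1\cup G_2\cup F$ is colored with $d+2$ colors. The remaining edges of $G$ form an $(n-2)$-regular bipartite graph, which K\"onig's theorem colors with $n-2$ new colors.
\end{proof}

We know nothing about $G_2$, so we take a value of $\tau$ that $G_2$ offers and realize it on $G_1$. As in Example~\ref{ex:c5}, this is done by adding dummy edges until every vertex of $G_1$ has degree $d$: the color of a dummy edge is spare at both its ends, and so does not affect the parity of $t_c$. The difficulty is that dummy edges may have to be parallel to other edges, and Vizing's theorem fails for multigraphs: a triangle with all edges doubled has maximum degree $4$ and six pairwise adjacent edges. This is why we work with $d+2$ colors and a $2$-regular $F$, rather than $d+1$ colors and a perfect matching: the next lemma shows that with $d+2$ colors double edges cost nothing.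

\section{A fan lemma for multigraphs}\label{sec:fan}

For a multigraph $M$ let $\mu_M(u,y)$ be the number of edges joining $u$ and $y$. In this section $q$ may be any positive integer.

\begin{lemma}\label{lem:fan}
Let $e=uv$ be an edge of a multigraph $M$ such that $M-e$ is $q$-edge-colorable. If $\deg_M(u)\le q$ and
\[
\mu_M(u,y)+\deg_M(y)\le q\qquad\text{for every neighbor $y$ of $u$,}
\]
then $M$ is $q$-edge-colorable.
\end{lemma}

For a simple graph and $q=\Delta+1$ the hypothesis always holds, and adding the edges one at a time gives Vizing's theorem. For $q=d+2$ and $\Delta(M)\le d$, the lemma permits $\mu_M(u,y)\le2$ in any case, and one more parallel edge for each unit by which $\deg_M(y)$ falls short of $d$.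

\begin{proof}
Suppose $M$ is not $q$-edge-colorable, and fix a $q$-edge-coloring $\varphi$ of $M-e$; ``missing'' refers to $\varphi$ unless said otherwise. Take a sequence $e_1=e,e_2,\dots,e_s$ of distinct edges $e_i=uy_i$, with $y_1=v$, such that for each $i\ge2$ the color $\varphi(e_i)$ is missing at $y_j$ for some $j<i$, and such that no further edge can be appended. Let $X=\{y_1,\dots,y_s\}$.

The idea is to move the uncolored edge from $v$ to any vertex of $X$ by shifting colors among the edges at $u$. A vertex may occur several times among the $y_i$, and a shift must recolor only one edge at each vertex, so we use first occurrences. The \emph{rank} of $x\in X$ is the least $i$ with $y_i=x$, and $g(x)=e_i$ for this $i$. If $x\ne v$, the color of $g(x)$ is missing at some $y_j$ with $j$ less than the rank of $x$, and $y_j$ has rank at most $j$. Tracing back, each $x\in X$ has a \emph{chain} $v=x_1,x_2,\dots,x_m=x$ of vertices of strictly increasing rank such that $\gamma_l=\varphi(g(x_{l+1}))$ is missing at $x_l$ for $l<m$.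

\medskip\noindent\emph{Shifting.} Let $\varphi'$ be a $q$-edge-coloring of $M-e$ that agrees with $\varphi$ on the edges at $u$. Suppose that in $\varphi'$ each $\gamma_l$ is missing at $x_l$, and some color $\beta$ is missing at both $u$ and $x$. Give $g(x_l)$ the color $\gamma_l$ for $l<m$, and $g(x_m)$ the color $\beta$. The colors at $u$ are now the old ones and $\beta$, each used once. At each of the distinct vertices $x_l$ one edge has changed, to a color that was missing there. This colors $M$, a contradiction. With $\varphi'=\varphi$ we obtain:
\begin{enumerate}
\item[(i)] No color missing at $u$ is missing at a vertex of $X$.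
\end{enumerate}
Next we claim:
\begin{enumerate}
\item[(ii)] No color is missing at two different vertices of $X$.
\end{enumerate}
Suppose $\alpha$ is, and let $y$ and $y^*$ be the vertices of smallest and second smallest rank in $X$ at which $\alpha$ is missing. Since $\deg_{M-e}(u)<q$, some color $\beta$ is missing at $u$. By (i), $\alpha$ is present at $u$ and $\beta$ is present at $y$ and $y^*$. So each of $u,y,y^*$ is an end of an $(\alpha,\beta)$-component that is a path. Let $K$ be the component of $u$.

If $y\notin K$, swap on the component of $y$. The edges at $u$ keep their colors, and $\beta$ is now missing at $u$ and $y$. On the chain of $y$, no $\gamma_l$ equals $\beta$, since $\gamma_l$ is present at $u$; and no $\gamma_l$ equals $\alpha$, since $x_l$ has smaller rank than $y$, so that $\alpha$ was present at $x_l$. Hence each $\gamma_l$ is still missing at $x_l$, and shifting gives a contradiction.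

If $y\in K$, the ends of $K$ are $u$ and $y$, so $y^*\notin K$. Swap on the component of $y^*$, which contains neither $u$ nor $y$. Now $\beta$ is missing at $u$ and $y^*$. On the chain of $y^*$, again $\gamma_l\ne\beta$, and $\gamma_l=\alpha$ is possible only for $x_l=y$, where $\alpha$ is still missing. Shifting gives a contradiction, and (ii) follows.

Let $a(x)$ be the number of colors missing at $x$. By (ii), $\sum_{x\in X}a(x)$ different colors are missing at vertices of $X$. By (i), each is the color of an edge at $u$, and this edge belongs to the sequence, since otherwise it could be appended. Counting also the uncolored edge $e$,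
\[
\sum_{x\in X}\mu_M(u,x)\ \ge\ s\ \ge\ 1+\sum_{x\in X}a(x)\ =\ 2+\sum_{x\in X}\bigl(q-\deg_M(x)\bigr),
\]
because $a(x)=q-\deg_M(x)$ for $x\ne v$ and $a(v)=q-\deg_M(v)+1$. The hypothesis gives $\mu_M(u,x)\le q-\deg_M(x)$ for every $x\in X$, a contradiction.
\end{proof}

\section{The filling lemma}\label{sec:fill}

Again $q=d+2$. For multigraphs $H$ and $D$, let $H+D$ denote their edge-disjoint union, in which multiplicities add.

\begin{lemma}\label{lem:fill}
Let $H$ be a graph and $r\colon V(H)\to\{0,1,2,\dots\}$ a function with $\sum_vr(v)$ even and $\deg_H(v)+r(v)\le d$ for all $v$. Let $U=\{v:r(v)\ge1\}$. Suppose that $|U|\ge d$, or that $|U|=d-1$ and every vertex $v$ with $r(v)\ge2$ has a neighbor in $H$ outside $U$. Then there is a multigraph $D$ on $U$ with $\deg_D(v)=r(v)$ for all $v\in U$ such that $H+D$ is $q$-edge-colorable.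
\end{lemma}

We call $r(v)$ the \emph{demand} of $v$. Some hypothesis on $U$ is needed even for $D$ to exist: for the graph $G_1$ of Proposition~\ref{prop:sharp} and its deficiencies, one vertex has demand $d$ and the others have total demand $d-2$.

\begin{proof}
\emph{Step 1: simple edges.} As long as two vertices are nonadjacent in the current graph and both have current demand at least $2$, join them and lower both demands by $1$. Let $D_0$ be the set of added edges, $H_1=H+D_0$, and $r_1$ the final demand. Then $H_1$ is simple, $\deg_{H_1}+r_1\le d$, the sum of $r_1$ is even, and $r_1$ is positive exactly on $U$. Split $U$ into the \emph{big} vertices $B=\{v:r_1(v)\ge2\}$ and the \emph{light} vertices $L=\{v:r_1(v)=1\}$. Since the process has stopped, $B$ is a clique of $H_1$. We claim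
\begin{equation}\label{eq:budget}
r_1(v)\le|L|+1\qquad(v\in B).
\end{equation}
If $|U|\ge d$, then $r_1(v)\le d-\deg_{H_1}(v)\le d-|B|+1\le|L|+1$. If $|U|=d-1$, then $v$ has a further neighbor outside $U$, because $r(v)\ge r_1(v)\ge2$, and so $r_1(v)\le d-|B|=|L|+1$. This is the only use of the hypothesis on $U$.

\medskip\noindent\emph{Step 2: edges inside $B$.} A new edge at a light vertex is harmless, since it creates multiplicity at most $2$ there. But \eqref{eq:budget} provides only about enough light vertices for the demand of one big vertex, so most of the demand of $B$ must be met inside the clique $B$, by parallel edges. Lemma~\ref{lem:fan} accepts multiplicity $2+s$ toward a vertex $y$ whose degree is at most $d-s$. So we hold back $s(y)$ units of the demand of $y$, color the edges inside $B$ first, and spend the units held back on light vertices at the end. The task is to keep $\sum s$ within $|L|$.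

We construct a multigraph $D_1$ on $B$ and numbers $s(v)$, $v\in B$. Start with $C=B$, $k(v)=r_1(v)$, $s(v)=0$ and no edges. While $C\ne\emptyset$, perform one of the following steps.
\begin{itemize}
\item \emph{Layer.} If $k(v)\ge|C|$ for all $v\in C$, add one edge to $D_1$ for each pair of vertices of $C$, and for each $v\in C$ raise $s(v)$ by $1$ and lower $k(v)$ by $|C|$.
\item \emph{Removal.} Otherwise choose $v\in C$ with $k(v)$ minimum, so $k(v)\le|C|-1$, and a set $N_v$ of $k(v)$ vertices of $C\setminus\{v\}$. For each $w\in N_v$ add one edge $vw$ to $D_1$ and lower $k(w)$ by $1$. Delete $v$ from $C$.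
\end{itemize}
For instance, let $B=\{x,y,z\}$ have demands $3,4,4$. One layer leaves $k=(0,1,1)$ and $s=(1,1,1)$. Then $x$ is removed with $N_x=\emptyset$, $y$ with $N_y=\{z\}$, and $z$ with $N_z=\emptyset$. In $H_1+D_1$ the pair $yz$ has multiplicity $3=2+s(z)$, and $\sum s=3$ does not exceed the largest demand.

The values $k$ stay nonnegative: in a removal with $N_v\ne\emptyset$ we have $k(w)\ge k(v)\ge1$ for $w\in N_v$. A layer lowers $\sum_Ck$, and a removal shrinks $C$ without raising any $k$, so the process ends. Both steps preserve $\deg_{D_1}(v)+s(v)+k(v)=r_1(v)$ for the vertices that stay in $C$. A removed vertex $v$ receives $k(v)$ edges and is not touched again. Hence, at the end,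
\begin{equation}\label{eq:deg}
\deg_{D_1}(v)+s(v)=r_1(v)\qquad(v\in B).
\end{equation}
The quantity $\sum_Bs+\max_Ck$ never increases while $C\ne\emptyset$: a layer adds $|C|$ to the first term and subtracts $|C|$ from the second, and a removal does not raise either. The last step is a removal and does not change $s$. So finally $\sum_Bs\le\max_Br_1\le|L|+1$ by \eqref{eq:budget}, and $\sum_Bs=0$ if $B=\emptyset$. Parity removes the excess of one: by \eqref{eq:deg}, the even number $\sum r_1$ equals $2|E(D_1)|+\sum_Bs+|L|$, so
\begin{equation}\label{eq:light}
\sum_Bs\le|L|\qquad\text{and}\qquad |L|-\sum_Bs\ \text{ is even}.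
\end{equation}
Let $v_1,\dots,v_h$ be the vertices of $B$ in the order of removal, and let $i<j$. The final value $s(v_i)$ counts the layers before the removal of $v_i$. Each of them contains $v_j$, and the removal of $v_i$ adds at most one more edge $v_iv_j$. Therefore
\begin{equation}\label{eq:mult}
\mu_{D_1}(v_i,v_j)\le s(v_i)+1\le s(v_j)+1\qquad(i<j).
\end{equation}

\medskip\noindent\emph{Step 3: edges at $L$.} By \eqref{eq:light} we can join each $v\in B$ to $s(v)$ light vertices, using no light vertex twice, and pair up the remaining light vertices. Let $D_2$ be the set of these edges; each light vertex lies in exactly one of them. Put $D=D_0+D_1+D_2$. Since $\deg_{D_0}=r-r_1$, equation \eqref{eq:deg} gives $\deg_D(v)=r(v)$ on $B$, and $\deg_D(v)=r(v)-1+1$ on $L$. In particular $\Delta(H+D)\le d$.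

\medskip\noindent\emph{Step 4: coloring.} The graph $H_1$ is $q$-edge-colorable by Vizing's theorem. We add the other edges one at a time and apply Lemma~\ref{lem:fan} to the current multigraph $M$, which includes the new edge and has $\Delta(M)\le d$. The condition of the lemma holds for every neighbor $y$ with $\mu_M(u,y)\le2$.

The bound \eqref{eq:mult} is in terms of the vertex removed later, so we let $u=v_i$ meet parallel edges only toward later vertices. For $i=h-1,h-2,\dots,1$ in this order, add the edges of $D_1$ from $v_i$ to $\{v_{i+1},\dots,v_h\}$, with $u=v_i$. If $y\notin\{v_{i+1},\dots,v_h\}$, no edge of $D_1$ joining $u$ and $y$ is present yet, so $\mu_M(u,y)\le1$. If $y=v_j$ with $j>i$, then \eqref{eq:mult} and \eqref{eq:deg} give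
\begin{align*}
\mu_M(u,y)+\deg_M(y)&\le\bigl(1+s(y)+1\bigr)+\deg_{H_1}(y)+\deg_{D_1}(y)\\
&=2+\deg_{H_1}(y)+r_1(y)\ \le\ q .
\end{align*}
Finally add the edges of $D_2$, taking for $u$ a light end of the new edge. This vertex meets no edge of $D_1$ and only one edge of $D_2$, so $\mu_M(u,y)\le2$ for all $y$. Thus $H+D$ is $q$-edge-colorable.
\end{proof}

\section{Matching the parity}\label{sec:proof}

To realize a value $\tau\ge1$ on $G_1$ we add an auxiliary vertex of demand $\tau$, and Lemma~\ref{lem:fill} requires demands to be at most $d$. So we first bound the value offered by $G_2$.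

\begin{lemma}\label{lem:g2}
The graph $G_2$ has a configuration with $\tau\le d$. If $G_2$ is not regular and $d\ge2$, it has one with $1\le\tau\le d$.
\end{lemma}

\begin{proof}
If $c$ is spare and $a$ is reserved at a vertex $v$, we may \emph{exchange} them, replacing $a$ by $c$ in $f(v)$. This lowers $t_c$ by $1$, raises $t_a$ by $1$, and changes no other $t$-value. Take a configuration with $\tau$ minimum. If $\tau\ge1$, let $t_c$ be odd and let $c$ be spare at $v$. If $t_a$ were odd for some $a\in f(v)$, the exchange would lower $\tau$ by $2$. So both colors of $f(v)$ have even $t$-value, and $\tau\le q-2=d$. If $\tau=0$ and $G_2$ is not regular, a vertex of degree less than $d$ has a spare color, and an exchange there gives $\tau=2\le d$.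
\end{proof}

\begin{lemma}\label{lem:g1}
Let $|U_1|\ge d-1$, and let $\tau_0$ be an integer with $0\le\tau_0\le d$ and $\tau_0\equiv nd\pmod2$. If $\tau_0=0$, assume also \textup{(a)} or \textup{(b)} of Theorem~\textup{\ref{thm:main}}. Then $G_1$ has a configuration with $\tau=\tau_0$.
\end{lemma}

\begin{proof}
Give each $v\in V_1$ its deficiency $r(v)$ as demand. If $\tau_0=0$, let $H=G_1$. The vertices of positive demand form $U_1$, those of demand at least $2$ are the vertices of degree at most $d-2$, and those outside $U_1$ have degree $d$; so (a) and (b) are the two alternatives in Lemma~\ref{lem:fill}. If $\tau_0\ge1$, let $H$ consist of $G_1$ and a new isolated vertex $z$ with $r(z)=\tau_0\le d$. Now $|U_1|+1\ge d$ vertices have positive demand. In both cases the total demand is congruent to $nd+\tau_0$ by \eqref{eq:count}, hence even.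

Take $D$ as in Lemma~\ref{lem:fill} and a coloring $\psi$ of $H+D$ from $Q$. Each $v\in V_1$ has degree $d$ in $H+D$, so exactly two colors are missing at $v$ in $\psi$. Let $f(v)$ consist of these, and let $\varphi$ be the restriction of $\psi$ to $G_1$. The spare colors at $v$ are the colors of the edges of $D$ at $v$. An edge of $D$ of color $c$ contributes $2$ to $t_c$ if both ends lie in $V_1$, and $1$ if one end is $z$. At most one edge at $z$ has color $c$, so $t_c$ is odd exactly when $c$ is present at $z$. This holds for exactly $\tau_0$ colors.
\end{proof}

The auxiliary vertex counts as one more vertex of positive demand. This is the mechanism behind (c): irregularity of $G_2$ lets us avoid $\tau=0$, and then $|U_1|=d-1$ is enough.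

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:conf} we may assume $d\ge1$ and $n\ge d+2$. If (c) holds with $d=1$, then (b) holds vacuously, so we may assume $d\ge2$ in case (c). By Lemma~\ref{lem:g2}, $G_2$ has a configuration whose invariant $\tau_0$ satisfies $\tau_0\le d$, and $\tau_0\ge1$ in case (c). By \eqref{eq:count}, $\tau_0\equiv nd\pmod2$. In all three cases $|U_1|\ge d-1$, so Lemma~\ref{lem:g1} gives a configuration of $G_1$ with $\tau=\tau_0$. Proposition~\ref{prop:glue} yields $\chi'(G)=\Delta(G)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{join} \emph{On a conjecture on edge-colouring join graphs}, \texttt{http://www.wpccg.pro.br/wpccg2017/papers/paper\_16}.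
\end{thebibliography}
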